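
\newtheorem{theorem}{Theorem}
\renewcommand{\thetheorem}{\Alph{theorem}}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\newtheorem{claim}[lemma]{Claim}
\theoremstyle{definition}
\newtheorem*{question}{Question}


\title{Elementary embeddings of $\mathrm{HOD}\cap V_{\gamma+1}$ that are not in $\mathrm{HOD}$, above a supercompact cardinal}

\begin{abstract}
Relative to large cardinals we build a model with a supercompact cardinal $\kappa$ in which every singular strong limit cardinal $\delta>\kappa$ satisfies $\delta^+=(\delta^+)^{\mathrm{HOD}}$, and yet for arbitrarily large $\gamma$ there is an elementary embedding $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point $\gamma$ that does not belong to $\mathrm{HOD}$. A variant gives such an embedding with critical point exactly $\kappa$. In contrast, if $\kappa$ is extendible and $\mathrm{HOD}$ computes arbitrarily large successor cardinals correctly, then every such embedding with $\gamma>\kappa$ and critical point at least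 $\kappa$ is in $\mathrm{HOD}$. The new embeddings arise by doubling a master condition: each of $\gamma^+$ many generic coordinates then has two possible images, and a generic sequence of $\gamma^+$ bits chooses among them.
\end{abstract}

\section{The question and the answer}

Work in ZFC. A set is ordinal definable if it is definable from ordinals, and $\mathrm{HOD}$ is the class of sets $x$ such that all elements of the transitive closure of $\{x\}$ are ordinal definable. For an ordinal $\gamma$, an embedding $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ always means an elementary embedding; its critical point is the least ordinal that it moves. The following question is posed in \cite{hodsup}.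

\begin{question}
Is it consistent that there is a supercompact cardinal $\kappa$, there is a proper class of singular strong limit cardinals $\delta$ such that $\mathrm{cf}(\delta)>\omega$ and $\delta^+=(\delta^+)^{\mathrm{HOD}}$, and there are $\gamma>\kappa$ and $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point $\ge\kappa$ but $j\notin\mathrm{HOD}$?
\end{question}

The map $j$ is an object of $V$ that speaks only about $\mathrm{HOD}$, and the question is whether $\mathrm{HOD}$ must know it. If $V=\mathrm{HOD}$ it trivially does. In general, the equality $\delta^+=(\delta^+)^{\mathrm{HOD}}$ measures how close $\mathrm{HOD}$ is to $V$ at $\delta$, and one may hope that, when $\mathrm{HOD}$ is close to $V$ at many $\delta$, it absorbs the embeddings between its own rank initial segments. We show that supercompactness is not enough for this: the answer to the question is yes.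

\begin{theorem}\label{thm:A}
If ZFC $+$ ``there are supercompact cardinals $\kappa<\theta$ and an inaccessible cardinal above $\theta$'' is consistent, then so is ZFC $+$ the conjunction of
\begin{enumerate}
\item[(1)] $\kappa$ is supercompact;
\item[(2)] every singular strong limit cardinal $\delta>\kappa$ satisfies $\delta^+=(\delta^+)^{\mathrm{HOD}}$, and there is a proper class of such $\delta$ with $\mathrm{cf}(\delta)>\omega$;
\item[(3)] for every ordinal $\beta$ there are $\gamma>\max(\beta,\kappa)$ and an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point $\gamma$ and $j\notin\mathrm{HOD}$.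
\end{enumerate}
\end{theorem}

Some large cardinal hypothesis is unavoidable, since the statement itself contains a supercompact cardinal. The critical point can also be $\kappa$ itself.

\begin{theorem}\label{thm:B}
If ZFC $+$ ``there is an extendible cardinal'' is consistent, then so is ZFC $+$ \textup{(1)} $+$ \textup{(2)} of Theorem~\textup{\ref{thm:A}} $+$ ``there are $\gamma>\kappa$ and an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point exactly $\kappa$ and $j\notin\mathrm{HOD}$''.
\end{theorem}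

For extendible $\kappa$, on the other hand, the hope expressed above is correct.

\begin{theorem}[essentially Woodin]\label{thm:C}
If $\kappa$ is extendible and there are arbitrarily large cardinals $\delta$ with $\delta^+=(\delta^+)^{\mathrm{HOD}}$, then every elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with $\gamma>\kappa$ and critical point $\ge\kappa$ is in $\mathrm{HOD}$.
\end{theorem}

So ``supercompact'' cannot be replaced by ``extendible'' in these consistency results, and $\kappa$ is not extendible in the models of Theorems~\ref{thm:A} and~\ref{thm:B}. The difference is visible in the proof of Theorem~\ref{thm:C}. There one applies an embedding $e:V_\eta\to V_{\eta'}$ to $j$, and one uses that $\mathrm{HOD}^{V_{\eta'}}\subseteq\mathrm{HOD}$. For an ultrapower embedding $i:V\to M$ given by supercompactness this inclusion is not available for $\mathrm{HOD}^M$, because $M$ is defined from a measure that need not be ordinal definable.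

\paragraph{Plan.} In Theorems~\ref{thm:A} and~\ref{thm:B} the final model is $V_\Theta^{W_1}$, where $\Theta$ is inaccessible, $W_1=W[g]$ is a forcing extension of a model $W$, and $\mathrm{HOD}^{V_\Theta^{W_1}}=V_\Theta^W$. Two things must be arranged.

First, the passage from $W$ to $W_1$ must add a new elementary embedding $V^W_{\gamma+1}\to V^W_{\gamma'+1}$ between two structures that lie in $W$. This is the heart of the matter. Section~\ref{sec:one} shows the idea for one generic coordinate, and Section~\ref{sec:doubling} carries it out: if $W$ is prepared suitably, then one Cohen subset $h$ of $\gamma^+$ suffices.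

Second, $W$ must become the $\mathrm{HOD}$ of the final model. This is done in Section~\ref{sec:coding} by coding all sets of $W$ into the continuum function by a weakly homogeneous product forcing. The coding takes place only at isolated singular strong limit cardinals, and this preserves all successors of singular strong limits.

Section~\ref{sec:iter} collects the iterations needed to prepare $W$ while keeping $\kappa$ supercompact, and the theorems are proved in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}. Section~\ref{sec:C} is independent of the forcing sections.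

\section{Conventions and standard facts}\label{sec:conv}

\paragraph{Posets.} Posets have a largest element, and $p\le q$ means that $p$ is stronger. A nonempty subset of a poset is directed if any two of its elements have a common lower bound in the subset. A poset is \emph{${<}\nu$-directed closed} if its directed subsets of size ${<}\nu$ have lower bounds, \emph{${<}\nu$-closed} if its descending sequences of length ${<}\nu$ have lower bounds, and \emph{${\le}\nu$-closed} if it is ${<}\nu^+$-closed. A ${<}\nu$-directed closed poset is ${<}\nu$-closed, and forcing with a ${<}\nu$-closed poset adds no new sequences of length ${<}\nu$ of ground model elements. If $P$ is ${<}\nu$-directed closed and forces $\dot Q$ to be so, then $P*\dot Q$ is ${<}\nu$-directed closed: a lower bound $p$ of the first coordinates of a directed set forces the second coordinates to form a directed set, and one takes a name for a lower bound of it.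

\paragraph{Small forcing and decision functions.} If $|P|<\alpha$, then $P$ preserves that $\alpha$ is regular, inaccessible, or Mahlo. If $\rho$ is inaccessible and $P\in V_\rho$, then $V_\rho^{V[G]}=V_\rho[G]=\{\sigma_G:\sigma\in V_\rho\}$. If $\dot f$ is a $P$-name for a function from an ordinal $\eta$ into a ground model set, its \emph{decision function} is the partial function $d$ on $P\times\eta$ with $d(p,\xi)=v$ iff $p\Vdash\dot f(\xi)=\check v$. The function $\dot f_G$ is computed from $d$ and $G$; for this it suffices to know $d$ on a dense set of conditions $p$.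

\paragraph{Cohen forcing.} For regular $\gamma$, $\mathrm{Add}(\gamma,Y)$ is the set of partial functions $q:Y\times\gamma\to2$ with $|q|<\gamma$, ordered by $\supseteq$. It is ${<}\gamma$-directed closed, since unions of small directed sets are conditions, and it is $\gamma^+$-c.c.\ if $\gamma^{<\gamma}=\gamma$. A generic filter is identified with the sequence $a=\langle a_i:i\in Y\rangle$, where $a_i=\{\zeta<\gamma:(\bigcup g)(i,\zeta)=1\}$; we write $g_a$ for the filter and call $a$ itself generic. A generic for $\mathrm{Add}(\gamma,1)$ is also identified with a function $h:\gamma\to2$.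

A poset is \emph{weakly homogeneous} if for all $q,q'$ some automorphism sends $q$ to a condition compatible with $q'$. Then every statement about ground model parameters is decided by the largest condition. $\mathrm{Add}(\gamma,Y)$ is weakly homogeneous: given $q,q'$, flip all bits at the places of $\mathrm{dom}\,q\cap\mathrm{dom}\,q'$ where $q$ and $q'$ disagree. Flipping coordinatewise, one sees that products of such posets, with bounded supports, are weakly homogeneous too.

\paragraph{Silver's lifting criterion.} If $e:M\to M'$ is elementary between transitive models of ZFC, $g$ is $P$-generic over $M$, $g'$ is $e(P)$-generic over $M'$ and $e''g\subseteq g'$, then $\sigma_g\mapsto e(\sigma)_{g'}$ is a well-defined elementary embedding $M[g]\to M'[g']$ extending $e$.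

\paragraph{Large cardinals.} A cardinal $\kappa$ is supercompact if for every $\eta\ge\kappa$ there is a normal fine ($\kappa$-complete) ultrafilter $U$ on $P_\kappa(\eta)$. Its ultrapower embedding $i_U:V\to M$ has critical point $\kappa$, $i_U(\kappa)>\eta$ and $M^\eta\subseteq M$. A cardinal $\kappa$ is extendible if for every $\eta>\kappa$ there is an elementary $e:V_\eta\to V_{\eta'}$ with critical point $\kappa$ and $e(\kappa)>\eta$. An extendible $\kappa$ is supercompact. Also, there is then a proper class of inaccessibles: for limit $\eta$, the ordinal $e(\kappa)>\eta$ is inaccessible in $V_{\eta'}$, hence inaccessible. We use two further published results.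
\begin{itemize}
\item Laver (1978): if $\kappa$ is supercompact, there is a \emph{Laver function}, that is, $\ell:\kappa\to V_\kappa$ such that for all $x$ and all $\eta\ge|\mathrm{tc}(x)|+\kappa$ some normal fine $U$ on $P_\kappa(\eta)$ has $i_U(\ell)(\kappa)=x$.
\item Solovay: if $\kappa$ is strongly compact (in particular, if it is supercompact) and $\varepsilon>\kappa$ is a singular strong limit, then $2^\varepsilon=\varepsilon^+$.
\end{itemize}

\paragraph{HOD.} $\mathrm{HOD}$ is a model of ZFC, every ordinal definable set of ordinals is in $\mathrm{HOD}$, and every element of $\mathrm{HOD}$ can be decoded, by a Mostowski collapse, from a set of ordinals in $\mathrm{HOD}$.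

\section{One coordinate: two lifts of the same embedding}\label{sec:one}

Let $K\subseteq K'$ be transitive models of ZFC with the same ordinals. Let $\gamma<\rho$ be inaccessible in $K$, let $\rho'$ be inaccessible in $K'$, and write $M=V_\rho^K$ and $M'=V_{\rho'}^{K'}$. Let $e\in K'$, $e:M\to M'$, be elementary with critical point exactly $\gamma$, and put $\gamma'=e(\gamma)$. Let $\gamma^+=(\gamma^+)^K$ and $\gamma'^+=(\gamma'^+)^{K'}$. Suppose $a=\langle a_i:i<\gamma^+\rangle\in K'$ is generic over $K$ for $\mathrm{Add}(\gamma,\gamma^+)^K$, and $b=\langle b_\xi:\xi<\gamma'^+\rangle$ is generic over $K'$ for $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$. Look at the single set $a_0\subseteq\gamma$.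

A condition $q\in\mathrm{Add}(\gamma,1)^K$ in the filter of $a_0$ has size ${<}\gamma$, so $q\in V_\gamma^K$ and $e(q)=q$. Hence a set $c\subseteq\gamma'$ that is $\mathrm{Add}(\gamma',1)^{K'}$-generic over $K'$ satisfies Silver's criterion for $a_0$ if and only if $c\cap\gamma=a_0$. The characteristic function of $a_0$ belongs to $K'$ and has size ${<}\gamma'$, so it may be placed as a condition on any coordinate of $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$. By genericity of $b$ there are therefore two different ordinals $\xi_0,\xi_1$ with $b_{\xi_0}\cap\gamma=b_{\xi_1}\cap\gamma=a_0$. They give two lifts of $e$,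
\[
e^k:M[a_0]\to M'[b_{\xi_k}],\qquad e^k(\sigma_{a_0})=e(\sigma)_{b_{\xi_k}}\qquad(k<2),
\]
and $e^0(a_0)=b_{\xi_0}\ne b_{\xi_1}=e^1(a_0)$.

Both lifts preserve truth from $V_{\gamma+1}^{M[a]}$ to \emph{the same} structure $V_{\gamma'+1}^{M'[b]}$: for $x\in V_{\gamma+1}\cap M[a_0]$ and every formula $\varphi$,
\[
V_{\gamma+1}^{M[a]}\models\varphi(x)\iff V_{\gamma'+1}^{M'[b]}\models\varphi(e^k(x)).
\]
Indeed, the model $M[a]$ is an extension of $M[a_0]$ by the weakly homogeneous poset $\mathrm{Add}(\gamma,\gamma^+\setminus1)^K$. So the left side holds if and only if $M[a_0]$ thinks that this poset forces ``$V_{\gamma+1}\models\varphi(\check x)$''. Apply $e^k$: this holds if and only if $M'[b_{\xi_k}]$ thinks that $\mathrm{Add}(\gamma',\gamma'^+\setminus1)^{K'}$ forces ``$V_{\gamma'+1}\models\varphi(e^k(x)\check{\ })$''. But $M'[b]$ is an extension of $M'[b_{\xi_k}]$ by $\mathrm{Add}(\gamma',\gamma'^+\setminus\{\xi_k\})^{K'}$, an isomorphic poset. So the last statement is equivalent to the right side.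

Thus one coordinate leaves one free bit. Three observations lead from here to the general lemma.
\begin{itemize}
\item Each $x\in V_{\gamma+1}^{K[a]}$ depends on fewer than $\gamma^+$ coordinates of $a$. So an embedding of all of $V_{\gamma+1}$ can be assembled from lifts for $a\restriction\alpha$, $\alpha<\gamma^+$. Each coordinate contributes a free bit, and a full choice is a function $h:\gamma^+\to2$.
\item The lift for $a\restriction\alpha$ uses only $h\restriction\alpha$. The genericity argument over $K'$ therefore needs $h\restriction\alpha\in K'$ for each $\alpha<\gamma^+$, but not $h\in K'$.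
\item A Cohen subset $h$ of $\gamma^+$ has exactly this property: its proper initial segments are old and $h$ is new. From the embedding one can read off $h$, so the embedding is new.
\end{itemize}
This is also why there are $\gamma^+$ coordinates. With only $\gamma$ of them, the whole sequence $a$ would be coded by one element of $V_{\gamma+1}$, and the argument would need all of $h$ to lie in $K'$.

\section{The doubling lemma}\label{sec:doubling}

In Theorem~\ref{thm:B} the critical point of $e$ is below $\gamma$, so we allow this. Conditions may then be moved by $e$, and the characteristic function of $a_0$ is replaced by the master condition $m$ below.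

\begin{lemma}\label{lem:doubling}
Let $K\subseteq K'\subseteq W$ be transitive models of ZFC with the same ordinals, and suppose:
\begin{enumerate}
\item[(i)] $\gamma<\rho$ are inaccessible in $K$, $\rho'$ is inaccessible in $K'$, $e\in K'$, $e:V_\rho^K\to V_{\rho'}^{K'}$ is elementary with critical point $\le\gamma$, and $\gamma':=e(\gamma)>\gamma$;
\item[(ii)] $a=\langle a_i:i<\gamma^+\rangle\in K'$ is $\mathrm{Add}(\gamma,\gamma^+)^K$-generic over $K$, where $\gamma^+=(\gamma^+)^K$, and every $\gamma$-sequence of elements of $K[a]$ that lies in $K'$ is in $K[a]$;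
\item[(iii)] $b=\langle b_\xi:\xi<\gamma'^+\rangle$ is $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$-generic over $K'$, where $\gamma'^+=(\gamma'^+)^{K'}$, $K'[b]\subseteq W$, and $V_{\gamma'+1}^W=V_{\gamma'+1}^{K'[b]}$.
\end{enumerate}
Then $\gamma^+=(\gamma^+)^W$. Let $h:\gamma^+\to2$ be $\mathrm{Add}(\gamma^+,1)^W$-generic over $W$. Then in $W[h]$ there is an elementary $j:V_{\gamma+1}^W\to V_{\gamma'+1}^W$ with $j\restriction(\gamma+1)=e\restriction(\gamma+1)$ and $j\notin W$.
\end{lemma}

\begin{proof}
\emph{Agreement of the models.} Since $\rho'$ is inaccessible in $K'$, $\gamma'$ is inaccessible in $K'$, and $e(\gamma^+)=\gamma'^+$. The poset $\mathrm{Add}(\gamma,\gamma^+)^K$ is ${<}\gamma$-closed and $\gamma^+$-c.c.\ in $K$. So $\gamma$ is inaccessible in $K[a]$, $V_\gamma^{K[a]}=V_\gamma^K$ has size $\gamma$ in $K$, and $(\gamma^+)^{K[a]}=\gamma^+$. By (ii), subsets of sets of $K[a]$-size $\le\gamma$ are the same in $K[a]$ and $K'$, so inductively $V_\beta^{K'}=V_\beta^{K[a]}$ for all $\beta\le\gamma+1$. Since $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$ is ${<}\gamma'$-closed in $K'$ and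 $\gamma'$ is inaccessible there, $V_{\gamma'}^{K'[b]}=V_{\gamma'}^{K'}$. Together with (iii), the models $K[a],K',K'[b],W$ all have the same $V_{\gamma+1}$. Well-orders of $\gamma$ are coded in $V_{\gamma+1}$, so these models also have the same $\gamma^+$. In particular $\gamma^+<\gamma'$.

\emph{The doubled master condition.} Let
\[
m=\bigcup\{e(q):q\in g_a\}\in K'.
\]
Members of $g_a$ are pairwise compatible, so their images are, and $m$ is a function. In $K'$ we have $|g_a|\le\gamma^+<\gamma'$, each $|e(q)|<\gamma'$, and $\gamma'$ is regular. Hence $m\in\mathrm{Add}(\gamma',\gamma'^+)^{K'}$. For $\tau<\gamma'^+$ let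
\[
m_\tau=\{((\tau+2\cdot\xi+k,\zeta),v):((\xi,\zeta),v)\in m,\ k<2\}.
\]
The pairs $\{2\cdot\xi,2\cdot\xi+1\}$ are disjoint for different $\xi$, so $m_\tau$ is a condition. It consists of two interleaved copies of $m$, moved beyond $\tau$. Given any condition $q$, choose $\tau$ above all first coordinates occurring in $q$; then $q\cup m_\tau$ is a condition. By genericity we may fix $\tau$ with $m_\tau\in g_b$.

\emph{The choice made by $h$.} In $W[h]$ define $F:\gamma'^+\to\gamma'^+$ by
\[
F(\xi)=\begin{cases}\tau+2\cdot\xi+1&\text{if }\xi=e(i)\text{ for some }i<\gamma^+\text{ with }h(i)=1,\\ \tau+2\cdot\xi&\text{otherwise.}\end{cases}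
\]
$F$ is injective. Let $\alpha<\gamma^+$. Since $\mathrm{Add}(\gamma^+,1)^W$ is ${\le}\gamma$-closed in $W$, $h\restriction\alpha\in W$. Via a bijection in $K$ it is coded by a subset of $\gamma$, so it lies in $K'$, because $W$ and $K'$ have the same $V_{\gamma+1}$. As $e(i)<e(\alpha)$ iff $i<\alpha$, the function $F\restriction e(\alpha)$ is computed from $h\restriction\alpha$, $e$ and $\tau$, and so
\begin{equation}\label{eq:Flocal}
F\restriction e(\alpha)\in K'\qquad\text{for every }\alpha<\gamma^+.
\end{equation}
Let $c_\xi=b_{F(\xi)}$. By \eqref{eq:Flocal} and injectivity, $c\restriction e(\alpha)$ is $\mathrm{Add}(\gamma',e(\alpha))^{K'}$-generic over $K'$, and it belongs to $K'[b]$.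

\emph{Lifting.} Let $M=V_\rho^K$ and $M'=V_{\rho'}^{K'}$; these are models of ZFC. Let $q\in g_a\cap\mathrm{Add}(\gamma,\alpha)^K$ and $(\xi,\zeta)\in\mathrm{dom}\,e(q)$. Then $\xi<e(\alpha)$ and $e(q)(\xi,\zeta)=m(\xi,\zeta)=m_\tau(F(\xi),\zeta)$, because $F(\xi)$ is one of the two copies of $\xi$. As $m_\tau\in g_b$, this is the value at $\zeta$ of the characteristic function of $b_{F(\xi)}=c_\xi$. So $e(q)\in g_{c\restriction e(\alpha)}$, and by Silver's criterion $e$ extends to an elementary
\[
e_\alpha:M[a\restriction\alpha]\to M'[c\restriction e(\alpha)],\qquad e_\alpha(\sigma_{a\restriction\alpha})=e(\sigma)_{c\restriction e(\alpha)}.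
\]
If $\alpha<\alpha'<\gamma^+$ then $e_\alpha\subseteq e_{\alpha'}$, since an $\mathrm{Add}(\gamma,\alpha)^K$-name is also an $\mathrm{Add}(\gamma,\alpha')^K$-name with the same value.

Let $x\in V_{\gamma+1}^W=V_{\gamma+1}^{K[a]}$. Then $x$ is a subset of $V_\gamma^K$, a set of size $\gamma$ in $K$. By the $\gamma^+$-c.c.\ it has a nice name in $K$ of size $\le\gamma$. The name mentions only coordinates below some $\alpha<\gamma^+$ and lies in $M$, so $x\in M[a\restriction\alpha]$. Hence
\[
j:=\bigcup_{\alpha<\gamma^+}e_\alpha\restriction\bigl(V_{\gamma+1}^W\cap M[a\restriction\alpha]\bigr)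
\]
is a function defined on all of $V_{\gamma+1}^W$. It is in $W[h]$, it agrees with $e$ on $\gamma+1$, and its values lie in $V_{\gamma'+1}^{K'[b]}=V_{\gamma'+1}^W$.

\emph{Elementarity.} Let $\varphi$ be a formula and $x\in V_{\gamma+1}^W\cap M[a\restriction\alpha]$; a finite tuple is contained in one such $M[a\restriction\alpha]$ and is treated in the same way. Let $S=\mathrm{Add}(\gamma,\gamma^+\setminus\alpha)^K\in M$ and $S'=e(S)=\mathrm{Add}(\gamma',\gamma'^+\setminus e(\alpha))^{K'}$. The model $M[a]$ is an $S$-generic extension of $M[a\restriction\alpha]$, and $V_{\gamma+1}^{M[a]}=V_{\gamma+1}^{K[a]}=V_{\gamma+1}^W$ because the nice names are in $M$. Since $S$ is weakly homogeneous through automorphisms in $M$,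
\[
V_{\gamma+1}^W\models\varphi(x)\iff M[a\restriction\alpha]\models\ \Vdash_S\text{``}V_{\gamma+1}\models\varphi(\check x)\text{''}.
\]
Applying $e_\alpha$, the right side is equivalent to
\begin{equation}\label{eq:target}
M'[c\restriction e(\alpha)]\models\ \Vdash_{S'}\text{``}V_{\gamma'+1}\models\varphi(j(x)\check{\ })\text{''}.
\end{equation}
Put $Y=\gamma'^+\setminus F''e(\alpha)$. By \eqref{eq:Flocal}, $Y\in M'$. Since $F''e(\alpha)\subseteq\tau+2\cdot e(\alpha)<\gamma'^+$, $Y$ has size $\gamma'^+$ in $M'$, as does $\gamma'^+\setminus e(\alpha)$. So $\mathrm{Add}(\gamma',Y)^{K'}$ is isomorphic to $S'$ in $M'$. Moreover $M'[b]=M'[c\restriction e(\alpha)][b\restriction Y]$, and $b\restriction Y$ is $\mathrm{Add}(\gamma',Y)^{K'}$-generic over $M'[c\restriction e(\alpha)]$. By weak homogeneity, \eqref{eq:target} is equivalent to $V_{\gamma'+1}^{M'[b]}\models\varphi(j(x))$. Finally $V_{\gamma'+1}^{M'[b]}=V_{\gamma'+1}^{K'[b]}=V_{\gamma'+1}^W$.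

\emph{$j$ is new.} For $i<\gamma^+$ we have $a_i\in V_{\gamma+1}^W$ and
\[
j(a_i)=e_{i+1}(a_i)=c_{e(i)}=b_{\tau+2\cdot e(i)+h(i)}.
\]
The sets $b_\xi$ are pairwise distinct, and $a,b,e,\tau\in W$. So if $j$ were in $W$, then $h$ would be in $W$, contradicting genericity.
\end{proof}

\section{The coding lemma}\label{sec:coding}

We now have to add such sets $h$ to $W$ and at the same time make $W$ the $\mathrm{HOD}$ of the resulting model. Sets of $W$ are coded by the truth value of $2^{\varepsilon^+}=\varepsilon^{++}$ at certain singular strong limits $\varepsilon$. The forcing that decides this is weakly homogeneous, so nothing but $W$ enters $\mathrm{HOD}$. The danger is that the product collapses $\delta^+$ for some singular strong limit $\delta$. To avoid this we code only at those $\varepsilon$ with a gap below them: then all factors with index below $\varepsilon$ together form a poset of size ${<}\varepsilon$, and the rest is ${\le}\varepsilon$-closed.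

\begin{lemma}\label{lem:coding}
Let $W\models$ ZFC, let $\kappa<\Theta$ with $\kappa$ supercompact and $\Theta$ inaccessible in $W$, and let $X\in W$ be a set of $W$-inaccessible cardinals in $(\kappa,\Theta)$. There is in $W$ a ${<}\kappa$-directed closed poset of the form $Q=\bigl(\prod_{\gamma\in X}\mathrm{Add}(\gamma^+,1)\bigr)\times C$, with supports bounded in $\Theta$, such that if $g$ is $Q$-generic over $W$ and $W_1=W[g]$, then:
\begin{enumerate}
\item[(1)] $\Theta$ is inaccessible in $W_1$;
\item[(2)] $W$ and $W_1$ have the same singular strong limit cardinals $\delta\in(\kappa,\Theta)$, and $(\delta^+)^W=(\delta^+)^{W_1}$ for each of them;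
\item[(3)] $\mathrm{HOD}^{V_\Theta^{W_1}}=V_\Theta^W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Work in $W$. Let $D$ be the set of singular strong limit cardinals in $(\kappa,\Theta)$, and let $E=\{\varepsilon\in D:\sup(D\cap\varepsilon)<\varepsilon\}$, where $\sup\emptyset=0$. The set $D$ is unbounded in every inaccessible $\alpha\in(\kappa,\Theta]$, and the next element of $D$ after any element of $D$ is in $E$. So $E$, too, is unbounded in every such $\alpha$, and an element of $D$ that is not in $E$ is a limit of $E$. Let $\langle\varepsilon_\nu:\nu<\Theta\rangle$ enumerate $E$ increasingly. Let $\langle x_\nu:\nu<\Theta\rangle$ enumerate the bounded subsets of $\Theta$, and let $A=\{\ulcorner\nu,\beta\urcorner:\beta\in x_\nu\}\subseteq\Theta$, where $\ulcorner\cdot,\cdot\urcorner$ is G\"odel pairing. For $\varepsilon=\varepsilon_\nu$ put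
\[
R_\varepsilon=\begin{cases}\mathrm{Add}(\varepsilon^+,\varepsilon^{+3})&\text{if }\nu\in A,\\ \mathrm{Add}(\varepsilon^{++},1)&\text{if }\nu\notin A,\end{cases}
\qquad C=\prod_{\varepsilon\in E}R_\varepsilon .
\]
Supports are bounded in $\Theta$, with no other restriction. The factor $\mathrm{Add}(\gamma^+,1)$ has index $\gamma$, and $R_\varepsilon$ has index $\varepsilon$. All factors are ${<}\kappa$-directed closed and $\Theta$ is regular, so $Q$ is ${<}\kappa$-directed closed.

\emph{Splitting at $\varepsilon\in E$.} Let $\sigma=\sup(D\cap\varepsilon)<\varepsilon$. Every $\gamma\in X$ is a limit of $D$, so if $\gamma<\varepsilon$ then $\gamma\le\sigma$. Write $Q\cong K_\varepsilon\times Q^\varepsilon$, where $K_\varepsilon$ collects the factors with index ${<}\varepsilon$. If $D\cap\varepsilon=\emptyset$, then $K_\varepsilon$ is trivial. Otherwise it has at most $|\sigma|$ factors, each of size at most $2^{\sigma^{+3}}$, so $|K_\varepsilon|\le(2^{\sigma^{+3}})^{\sigma}<\varepsilon$. An index $\gamma\in X$ with $\gamma\ge\varepsilon$ is $>\varepsilon$, since $\varepsilon$ is singular.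 Hence $Q^\varepsilon$ is ${\le}\varepsilon$-closed. Write $g=g_\varepsilon\times g^\varepsilon$.

\begin{enumerate}
\item[$(*)$] \emph{If $f\in W_1$ is a function from an ordinal $\le\varepsilon$ into $W$, then $f\in W[g_\varepsilon]$.}
\end{enumerate}
Indeed, $f$ has a $K_\varepsilon$-name in $W[g^\varepsilon]$. Its decision function is a partial function on a set of size $\le\varepsilon$ in $W$ with values in $W$, so it lies in $W$ by the closure of $Q^\varepsilon$.

\emph{Inaccessibles stay regular.} Let $\alpha\in(\kappa,\Theta]$ be inaccessible in $W$, and let $f:\beta\to\alpha$ be in $W_1$ with $\beta<\alpha$. Choose $\varepsilon\in E$ with $\beta<\varepsilon<\alpha$. By $(*)$, $f\in W[g_\varepsilon]$, and $|K_\varepsilon|<\alpha$, so $f$ is bounded.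

\emph{$D=D^{W_1}$.} Let $\delta\in(\kappa,\Theta)$ be a singular strong limit cardinal of $W_1$. It is a strong limit cardinal of $W$. If it were regular in $W$, it would be inaccessible in $W$, hence regular in $W_1$; so $\delta\in D$. Conversely let $\delta\in D$. If $\delta=\varepsilon\in E$, then by $(*)$ all subsets in $W_1$ of ordinals ${<}\varepsilon$, and all maps in $W_1$ from ordinals ${<}\varepsilon$ to $\varepsilon$, lie in $W[g_\varepsilon]$. As $|K_\varepsilon|<\varepsilon$ and $\varepsilon$ is a strong limit in $W$, $\varepsilon$ is a strong limit cardinal in $W_1$. If $\delta\notin E$, then $\delta$ is a limit of $E$, hence a limit of strong limit cardinals of $W_1$. Singularity is upward absolute.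

(1) $\Theta$ is regular in $W_1$ and a limit of $D=D^{W_1}$.

(2) Let $\delta\in D$ and suppose that $(\delta^+)^W$ is not a cardinal in $W_1$. Then it has cardinality $\delta$ there, and since $\delta$ is singular, its cofinality in $W_1$ is some $\beta<\delta$. Choose $\varepsilon\in E$ with $\beta<\varepsilon\le\delta$. By $(*)$ a cofinal map from $\beta$ lies in $W[g_\varepsilon]$. But $|K_\varepsilon|<\varepsilon\le\delta$, so $(\delta^+)^W$ is regular in $W[g_\varepsilon]$, a contradiction.

(3) \emph{Decoding.} Let $\varepsilon\in E$ and let $\varepsilon'$ be the next element of $D$, so $\varepsilon'\in E$. As $X\cap\varepsilon'\subseteq\varepsilon+1$ and $\varepsilon\notin X$, we have $X\cap[\varepsilon,\varepsilon')=\emptyset$, and $K_{\varepsilon'}=K_\varepsilon\times R_\varepsilon$. By $(*)$ for $\varepsilon'$, the cardinals $\le\varepsilon'$ and the set $P(\varepsilon^+)$ are the same in $W_1$ as in $W[g_{\varepsilon'}]$, where $2^{\varepsilon^+}<\varepsilon'$. So $2^{\varepsilon^+}$ may be computed in $W[g_{\varepsilon'}]$, which is obtained by forcing over $W$ first with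 $R_\varepsilon$ and then with $K_\varepsilon$.
\begin{itemize}
\item $R_\varepsilon=\mathrm{Add}(\varepsilon^+,\varepsilon^{+3})$. By Solovay's theorem $2^\varepsilon=\varepsilon^+$ in $W$, so $R_\varepsilon$ is ${\le}\varepsilon$-closed and $\varepsilon^{++}$-c.c. It preserves cardinals and forces $2^{\varepsilon^+}\ge\varepsilon^{+3}$. The small forcing $K_\varepsilon$ preserves this. So $2^{\varepsilon^+}\ne\varepsilon^{++}$ in $W_1$. (This is the only use of the supercompactness of $\kappa$ in $W$. If $2^\varepsilon$ were larger than $\varepsilon^+$, $R_\varepsilon$ would collapse it to $\varepsilon^+$.)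
\item $R_\varepsilon=\mathrm{Add}(\varepsilon^{++},1)$. It adds no subsets of $\varepsilon^+$, preserves $\varepsilon^+$ and $\varepsilon^{++}$, and, by density, every subset of $\varepsilon^+$ appears as one of the $\varepsilon^{++}$ many blocks of length $\varepsilon^+$ of the generic function. So it forces $2^{\varepsilon^+}=\varepsilon^{++}$. Afterwards $K_\varepsilon$, of size ${<}\varepsilon$, preserves these cardinals and, counting nice names, the equation. So $2^{\varepsilon^+}=\varepsilon^{++}$ in $W_1$.
\end{itemize}
Since $D=D^{W_1}$, the sequence $\langle\varepsilon_\nu:\nu<\Theta\rangle$, and hence $A=\{\nu:2^{\varepsilon_\nu^+}\ne\varepsilon_\nu^{++}\}$, is definable over $V_\Theta^{W_1}$ from $\kappa$. So each $x_\nu$ is ordinal definable in $V_\Theta^{W_1}$. Every element of $V_\Theta^W$ is decoded from some bounded subset of $\Theta$ in $W$; hence $V_\Theta^W\subseteq\mathrm{HOD}^{V_\Theta^{W_1}}$.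

\emph{Homogeneity.} Conversely, let $x\subseteq\eta<\Theta$ be in $\mathrm{HOD}^{V_\Theta^{W_1}}$, say $x=\{\beta<\eta:V_\Theta^{W_1}\models\varphi(\beta,\vec\tau)\}$ with ordinals $\vec\tau$. Since $Q$ is weakly homogeneous, $x=\{\beta<\eta:\ \Vdash_Q\text{``}V_\Theta\models\varphi(\beta,\vec\tau)\text{''}\}\in W$. As elements of $\mathrm{HOD}$ are decoded from sets of ordinals in $\mathrm{HOD}$, $\mathrm{HOD}^{V_\Theta^{W_1}}\subseteq V_\Theta^W$.
\end{proof}

The two lemmas combine as follows.

\begin{corollary}\label{cor:final}
In the situation of Lemma~\ref{lem:coding}, suppose that $\kappa$ is also supercompact in $W_1$, and let $\mathbf V=V_\Theta^{W_1}$.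
\begin{enumerate}
\item[(a)] $\mathbf V$ is a model of ZFC and satisfies (1) and (2) of Theorem~\ref{thm:A}.
\item[(b)] Suppose that $K,K',e,\gamma,\gamma',a,b$ together with $W$ satisfy the hypotheses of Lemma~\ref{lem:doubling}, for some $\rho,\rho'$, and that $\gamma\in X$ and $\gamma'<\Theta$. Then in $\mathbf V$ there is an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with $j\restriction(\gamma+1)=e\restriction(\gamma+1)$, so that $j(\gamma)=\gamma'$, and $j\notin\mathrm{HOD}$.
\end{enumerate}
\end{corollary}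

\begin{proof}
(a) Since $\Theta$ is inaccessible in $W_1$, $\mathbf V$ is a model of ZFC and the measures on $P_\kappa(\eta)$, $\kappa\le\eta<\Theta$, lie in $\mathbf V$. This gives (1). The first half of (2) is Lemma~\ref{lem:coding}(2),(3). For the second half, the cardinals $\beth_{\alpha+\omega_1}^W>\kappa$ with $\alpha<\Theta$ are singular strong limits of cofinality $\omega_1$ in $W$. They remain singular strong limits in $W_1$, and their cofinality remains uncountable because $Q$ adds no $\omega$-sequences.

(b) By Lemma~\ref{lem:coding}(3), $\mathrm{HOD}^{\mathbf V}\cap V_{\xi+1}^{\mathbf V}=V_{\xi+1}^W$ for $\xi<\Theta$. The $\mathrm{Add}(\gamma^+,1)$-component $h$ of $g$ is generic over $W$, so Lemma~\ref{lem:doubling} yields $j\in W[h]\setminus W$, elementary from $V_{\gamma+1}^W$ to $V_{\gamma'+1}^W$, with $j\restriction(\gamma+1)=e\restriction(\gamma+1)$. As $W[h]\subseteq W_1$ and $\gamma,\gamma'<\Theta$, we have $j\in\mathbf V$, and $j\notin W\supseteq\mathrm{HOD}^{\mathbf V}$.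
\end{proof}

What remains is to build $W$: we need hypotheses (i)--(iii) of Lemma~\ref{lem:doubling} and a $\kappa$ that stays supercompact.

\section{Easton iterations and Laver's preparation}\label{sec:iter}

We use iterations whose conditions below a stage $\alpha$ are literally elements of $V_\alpha$, so that they are fixed by embeddings with critical point $\alpha$. For this reason names are taken from prescribed rank initial segments.

Work in a model $N$ of ZFC. An \emph{Easton iteration} of length $\Omega$ has a set $A\subseteq\Omega$ of inaccessible \emph{active stages}; for $\nu\in A$ let $\nu^*$ be the next active stage, if there is one. For $\alpha\le\Omega$, $P_\alpha$ is the set of partial functions $p$ with $\mathrm{dom}\,p\subseteq A\cap\alpha$ and $|\mathrm{dom}\,p\cap\beta|<\beta$ for all inaccessible $\beta\le\Omega$, such that for $\nu\in\mathrm{dom}\,p$, $p(\nu)\in V_{s(\nu)}$ is a $P_\nu$-name forced to be in $\dot Q_\nu$. Here $\dot Q_\nu$ is forced to be ${<}\nu$-directed closed; $s(\nu)>\nu$ is inaccessible, with $s(\nu)\le\nu^*$ if $\nu^*$ exists; and each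 name for an element of $\dot Q_\nu$ is forced to be equal to some name in $V_{s(\nu)}$. Put $p\le q$ iff $\mathrm{dom}\,q\subseteq\mathrm{dom}\,p$ and $p\restriction\nu\Vdash p(\nu)\le q(\nu)$ for all $\nu\in\mathrm{dom}\,q$. An omitted coordinate counts as the largest condition.

Clearly $P_\alpha\subseteq P_\beta$ for $\alpha\le\beta$, and $P_\alpha=P_\beta$ if $A\cap[\alpha,\beta)=\emptyset$. If $p\in P_\beta$ and $q\le p\restriction\alpha$ in $P_\alpha$, then $q\cup p\restriction[\alpha,\beta)$ is a common extension of $p$ and $q$. So a $P_\beta$-generic filter restricts to a $P_\alpha$-generic one. If $\alpha$ is inaccessible and $s(\nu)\le\alpha$ for all $\nu\in A\cap\alpha$, then $P_\alpha\subseteq V_\alpha$, because domains of conditions have size ${<}\alpha$. This applies in particular to active $\alpha$.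

\begin{lemma}\label{lem:easton}
Let $G$ be $P_\Omega$-generic over $N$ and $G_\alpha=G\cap P_\alpha$.
\begin{enumerate}
\item[(a)] Let $\alpha<\beta\le\Omega$, $A\cap[\alpha,\beta)\ne\emptyset$ and $\alpha^\dagger=\min(A\setminus\alpha)$. Then $N[G_\beta]$ is an extension of $N[G_\alpha]$ by a ${<}\alpha^\dagger$-directed closed poset.
\item[(b)] If $\alpha\le\Omega$ is Mahlo and $A\cap\alpha$ is unbounded in $\alpha$, then $P_\alpha$ is $\alpha$-c.c.\ and $\alpha$ is inaccessible in $N[G_\alpha]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) \emph{The tail poset.} Let $T=\{p\restriction[\alpha,\beta):p\in P_\beta\}$, ordered in $N[G_\alpha]$ by $r\le r'$ iff $p\cup r\le p\cup r'$ for some $p\in G_\alpha$. If $p$ is such a witness, so is every stronger element of $G_\alpha$; hence the order is transitive. Let $H=\{p\restriction[\alpha,\beta):p\in G_\beta\}$. For $p\in G_\alpha$ and $r\in H$ we have $p\cup r\in G_\beta$, because a common extension in $G_\beta$ of $p$ and a condition with tail $r$ is below $p\cup r$. So $H$ is a filter. To see that it is generic, let $p_1\in G_\alpha$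 force that $\dot D$ is dense in $T$, and let $p\in P_\beta$ with $p\restriction\alpha\le p_1$. Then there are $p'\le p\restriction\alpha$ and $r\in T$ such that $p'\Vdash r\in\dot D$ and $p'\cup r\le p'\cup p\restriction[\alpha,\beta)\le p$. So the set of such conditions $p'\cup r$ is dense below $p_1$, and $G_\beta$ contains one of them, which puts $r$ into $H\cap\dot D_{G_\alpha}$. Thus $H$ is $T$-generic over $N[G_\alpha]$, and $N[G_\beta]=N[G_\alpha][H]$.

\emph{The lower bound.} Let $p_0\in G_\alpha$ force that $\{\dot r_\xi:\xi<\eta\}\subseteq T$ is directed, where $\eta<\alpha^\dagger$. Let $d$ be the union of the domains of all possible values of all $\dot r_\xi$. Since $P_\alpha=P_{\alpha^\dagger}\subseteq V_{\alpha^\dagger}$, each $\dot r_\xi$ has at most $\alpha^\dagger$ possible values, and $d\subseteq[\alpha^\dagger,\beta)$. So for an inaccessible $\beta'\le\alpha^\dagger$ we have $d\cap\beta'=\emptyset$, and for an inaccessible $\beta'>\alpha^\dagger$ the set $d\cap\beta'$ is a union of at most $\alpha^\dagger$ sets of size ${<}\beta'$, so it has size ${<}\beta'$. For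 $\nu\in d$ let $r(\nu)\in V_{s(\nu)}$ name a lower bound in $\dot Q_\nu$ of $\{\dot r_\xi(\nu):\xi<\eta\}$ if this set is directed, and any condition otherwise. Lower bounds exist since $\eta<\alpha^\dagger\le\nu$. Then $r\in T$.

We show by induction on $\nu\in[\alpha,\beta]$: \emph{if $p\le p_0$ in $P_\alpha$ decides $\dot r_\xi$ to be $r_\xi$, then $p\cup(r\restriction\nu)\le p\cup(r_\xi\restriction\nu)$.} The order is defined coordinatewise, so it is enough to assume the statement for $\nu$ (and all $\xi$ and $p$) and to show, for $\nu\in\mathrm{dom}\,r_\xi$, that $p\cup(r\restriction\nu)\Vdash r(\nu)\le r_\xi(\nu)$. Let $G_\nu\ni p\cup(r\restriction\nu)$ be $P_\nu$-generic, let $G_\alpha=G_\nu\cap P_\alpha$, and let $r_{\xi'}$ be the value of $\dot r_{\xi'}$ given by $G_\alpha$. It suffices that the values of $r_{\xi'}(\nu)$, $\xi'<\eta$, form a directed set. Given $\xi',\xi''$, choose $\zeta$ with $r_\zeta\le r_{\xi'},r_{\xi''}$ in $T$. Choose a witness $p_1\in G_\alpha$ for both inequalities with $p_1\le p$ that decides $\dot r_\zeta$. As above, $p_1\cup(r\restriction\nu)\in G_\nu$,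 so the induction hypothesis gives $p_1\cup(r_\zeta\restriction\nu)\in G_\nu$. Since $p_1\cup r_\zeta\le p_1\cup r_{\xi'},\,p_1\cup r_{\xi''}$, the value of $r_\zeta(\nu)$ is below those of $r_{\xi'}(\nu)$ and $r_{\xi''}(\nu)$.

With $\nu=\beta$ we see that $r$ is a lower bound of all $r_\xi$ in $T$.

(b) Let $\langle p_\xi:\xi<\alpha\rangle$ be a sequence in $P_\alpha$, and let $C$ be the club of $\beta<\alpha$ such that $\mathrm{dom}\,p_\xi\subseteq\beta$ for all $\xi<\beta$. For inaccessible $\beta\in C$, $\mathrm{dom}\,p_\beta\cap\beta$ has size ${<}\beta$, so it is bounded in $\beta$. By Fodor's lemma there are $\eta<\alpha$ and a stationary set of inaccessible $\beta\in C$ with $\mathrm{dom}\,p_\beta\cap\beta\subseteq\eta$. Since $P_\eta\subseteq P_\nu\subseteq V_\nu$ for some $\nu\in A\cap\alpha$, we have $|P_\eta|<\alpha$, and $p_\beta\restriction\eta$ is constant on a stationary subset. For $\beta<\beta'$ in that subset, $\mathrm{dom}\,p_\beta\subseteq\beta'$, so the two domains overlap only below $\eta$, where the conditions agree, and $p_\beta\cup p_{\beta'}$ is a common extension.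 So $P_\alpha$ is $\alpha$-c.c., and $\alpha$ stays regular. If $\beta<\alpha$, pick $\nu\in A$ with $\beta<\nu<\alpha$. By (a) with cut $\nu+1$, every subset of $\beta$ in $N[G_\alpha]$ is in $N[G_{\nu+1}]$, and $|P_{\nu+1}|\le|V_{\nu^*}|<\alpha$. So $2^\beta<\alpha$ in $N[G_\alpha]$.
\end{proof}

For $\nu\in A$, the values under $G_\nu$ of the names $p(\nu)$, $p\in G$, form a $\dot Q_\nu$-generic filter over $N[G_\nu]$, and $N[G_{\nu+1}]$ is the corresponding extension of $N[G_\nu]$. We call it the generic of stage $\nu$.

\paragraph{Laver's preparation.} Let $\kappa$ be an inaccessible limit of inaccessibles and let $\ell:\kappa\to V_\kappa$ be any function; besides Laver functions, we shall use their images under elementary embeddings. Let $P^\ell$ be the Easton iteration of length $\kappa$ in which $\alpha<\kappa$ is active iff $\alpha$ is inaccessible, $\ell''\alpha\subseteq V_\alpha$, and $\ell(\alpha)=(\dot Q,\eta)$, where $\eta$ is an ordinal and $\dot Q$ is a $P_\alpha^\ell$-name for a ${<}\alpha$-directed closed poset. Then $\dot Q_\alpha=\dot Q$, and $s(\alpha)$ is the least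 inaccessible $s>\alpha$ with $\dot Q\in V_s$. Write $\mathrm{dom}\,\dot Q$ for the set of names occurring in the name of the underlying set of $\dot Q$. By mixing elements of $\mathrm{dom}\,\dot Q$ along antichains of $P_\alpha^\ell$, every name for an element of $\dot Q$ is equivalent to one in $V_{s(\alpha)}$. If $\alpha'\in(\alpha,\kappa)$ is inaccessible and $\ell''\alpha'\subseteq V_{\alpha'}$, then $\ell(\alpha)\in V_{\alpha'}$, so
\begin{equation}\label{eq:next}
s(\alpha)\le\alpha'\quad\text{and}\quad\eta<\alpha';
\end{equation}
in particular $P^\ell_{\alpha'}\subseteq V_{\alpha'}$. This applies to $\alpha'=\alpha^*$, so the second entry of $\ell(\alpha)$ delays the next active stage. Since $\ell$ has values in $V_\kappa$, also $P^\ell\subseteq V_\kappa$.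

\begin{proposition}[Laver]\label{prop:laver}
Let $\kappa$ be supercompact and let $\ell$ be a Laver function on $\kappa$. After forcing with $P^\ell$, $\kappa$ is supercompact and remains so after any ${<}\kappa$-directed closed forcing.
\end{proposition}

\begin{proof}
Let $\dot Q$ be a $P^\ell$-name for a ${<}\kappa$-directed closed poset (possibly trivial), let $\eta\ge\kappa$, and let $G*H$ be $P^\ell*\dot Q$-generic. Choose a limit ordinal $\zeta$ above $\eta$ and the rank of $\dot Q$, so large that every subset of $P_\kappa(\eta)$ in $V[G][H]$ has a name in $V_\zeta$. Let $\eta'=|V_\zeta|$, and let $i:V\to M$ be the ultrapower by a normal fine measure on $P_\kappa(\eta')$ with $i(\ell)(\kappa)=(\dot Q,\eta')$.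

\emph{The iteration $i(P^\ell)$.} We have $M^{\eta'}\subseteq M$, so $P^\ell,\dot Q\in M$. For every $P^\ell$-generic $G$, the poset $\dot Q^G$ is ${<}\kappa$-directed closed in $V[G]$, hence in $M[G]$. So in $M$ the iteration $i(P^\ell)=P^{i(\ell)}$ agrees with $P^\ell$ up to $\kappa$, uses $\dot Q$ at stage $\kappa$, and by \eqref{eq:next} its next active stage exceeds $\eta'$. Its generics up to $\kappa+1$ correspond to filters $G*H$. By Lemma~\ref{lem:easton}(a) in $M$, cut at $\kappa+1$, the remaining part $R$ (trivial if there is no further active stage) is ${<}\eta'^+$-directed closed in $M[G][H]$.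

\emph{Closure.} $M[G][H]$ is closed under $\eta'$-sequences in $V[G][H]$: such a sequence is given by a sequence of names in $M$. Its decision function in $V$, restricted to the dense set of conditions $(p,\dot q)$ with $p\in P^\ell$ and $\dot q\in\mathrm{dom}\,\dot Q$, has a domain of size at most $\eta'$ and values in $M$, so it is in $M$. Hence $R$ is ${\le}\eta'$-closed in $V[G][H]$. Let $G_R$ be $R$-generic over $V[G][H]$; it adds no $\eta'$-sequences, and therefore $M[G][H][G_R]$ is closed under $\eta'$-sequences in $V[G][H][G_R]$.

\emph{Lifting.} Since $P^\ell\subseteq V_\kappa$, $i''G=G$, and $i$ lifts to $i:V[G]\to M[G][H][G_R]$. As $|\mathrm{dom}\,\dot Q|\le\eta'$, $i\restriction\mathrm{dom}\,\dot Q\in M$. So $i''H\in M[G][H][G_R]$. It is directed and has size $\le\eta'<i(\kappa)$, so it has a lower bound $q\in i(\dot Q^G)$. The poset $i(\dot Q^G)$ is ${<}i(\kappa)$-directed closed in $M[G][H][G_R]$, hence ${\le}\eta'$-closed in $V[G][H][G_R]$. Force with it below $q$ to obtain $H'$; again no $\eta'$-sequences are added. By Silver's criterion $i$ lifts to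
\[
i:V[G][H]\to M[G][H][G_R][H'].
\]
Then $U=\{Z\subseteq P_\kappa(\eta):i''\eta\in i(Z)\}$ is a normal fine measure on $P_\kappa(\eta)$ of $V[G][H]$. By the choice of $\zeta$, the power set of $P_\kappa(\eta)$ in $V[G][H]$ has size $\le\eta'$ there. So $U$ is coded by a subset of $\eta'$, and $U\in V[G][H]$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

Let $\kappa<\Theta$ be supercompact and let $\sigma>\Theta$ be inaccessible. The cardinal $\Theta$ supplies embeddings between rank initial segments, with source and target both below $\Theta$.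

\begin{claim}\label{cl:emb}
For every $\beta<\Theta$ there are inaccessible $\rho,\rho'$, ordinals $\lambda,\mu$ with $\beta<\lambda<\rho<\Theta$ and $\lambda<\mu<\rho'<\Theta$, and an elementary $e:V_\rho\to V_{\rho'}$ with critical point $\lambda$ and $e(\lambda)=\mu$.
\end{claim}

\begin{proof}
Let $i:V\to M$ have critical point $\Theta$, $i(\Theta)>\sigma$ and $M^\sigma\subseteq M$. Then $V_\sigma^M=V_\sigma$ and $i\restriction V_\sigma\in M$. So $M$ satisfies ``there are $\lambda,\rho$ with $i(\beta)<\lambda<\rho<i(\Theta)$, $\rho$ inaccessible, and an elementary $e:V_\rho\to V_{i(\sigma)}$ with critical point $\lambda$ and $e(\lambda)=i(\Theta)$'', as witnessed by $\Theta,\sigma,i\restriction V_\sigma$. Hence in $V$ there are $\beta<\lambda<\rho<\Theta$ with $\rho$ inaccessible and an elementary $e_0:V_\rho\to V_\sigma$ with critical point $\lambda$ and $e_0(\lambda)=\Theta$.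

The target is now $V_\sigma$, and we reflect once more to bring it below $\Theta$. Since $e_0$ is a subset of $V_\sigma$ of size ${<}\sigma$, it is in $M$, and $\Theta<\sigma<i(\Theta)$. So $M$ satisfies the conclusion of the claim for $i(\beta)=\beta$ and $i(\Theta)$, with $\mu=\Theta$, $\rho'=\sigma$ and $e=e_0$. By elementarity the conclusion holds in $V$ for $\beta$ and $\Theta$.
\end{proof}

\paragraph{Step 1: preparing $\kappa$.} Let $\ell$ be a Laver function on $\kappa$, let $L$ be $P^\ell$-generic, and let $N=V[L]$. By Proposition~\ref{prop:laver}, in $N$ the cardinal $\kappa$ is supercompact and stays so after ${<}\kappa$-directed closed forcing. We have $P^\ell\subseteq V_\kappa$ and $|P^\ell|=\kappa$. So an embedding $e$ as in Claim~\ref{cl:emb} with $\beta\ge\kappa$ fixes $P^\ell$ and all its conditions, and it lifts to $V_\rho^N\to V_{\rho'}^N$. The cardinals $\rho,\rho'$ stay inaccessible, and $\Theta$, being measurable in $V$, is a Mahlo limit of Mahlo cardinals in $V$ and hence in $N$. So Claim~\ref{cl:emb} holds in $N$ for all $\beta\in[\kappa,\Theta)$, and from now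 on we use it in $N$ for such $\beta$. Each such $\lambda$ is measurable in $N$, with measure $\{Z\subseteq\lambda:\lambda\in e(Z)\}$, and so is $\mu=e(\lambda)$. In particular $\lambda$ and $\mu$ are Mahlo limits of Mahlo cardinals.

\paragraph{Step 2: the model $W$.} In $N$ let $P_\Theta$ be the Easton iteration of length $\Theta$ whose set $A$ of active stages consists of the Mahlo cardinals $\alpha\in(\kappa,\Theta)$, where $\dot Q_\alpha$ names $\mathrm{Add}(\alpha,\alpha^+)$ of $N^{P_\alpha}$ and $s(\alpha)$ is the least inaccessible above $\alpha$. We check that this fits the format. For active $\alpha$, $P_\alpha\subseteq V_\alpha$, so $|P_\alpha|\le\alpha$, and nice names for elements of $\dot Q_\alpha$ lie in $V_{s(\alpha)}$. Moreover $\alpha$ is inaccessible in $N^{P_\alpha}$, so that $\dot Q_\alpha$ is ${<}\alpha$-directed closed. If Mahlo cardinals are unbounded in $\alpha$, this is Lemma~\ref{lem:easton}(b). Otherwise, as $\alpha$ is a limit of inaccessibles, there is an inaccessible $\iota<\alpha$ with $A\cap\alpha\subseteq\iota$, and then $s(\nu)\le\iota$ for all $\nu\in A\cap\alpha$.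 So $P_\alpha=P_\iota\subseteq V_\iota$ is small.

Let $G_\Theta$ be $P_\Theta$-generic over $N$ and $W=N[G_\Theta]$. By Lemma~\ref{lem:easton}(a) with $\alpha=0$, $P_\Theta$ is ${<}\kappa$-directed closed in $N$, so $\kappa$ is supercompact in $W$. By Lemma~\ref{lem:easton}(b), $\Theta$ is inaccessible in $W$. Let $\alpha\in(\kappa,\Theta)$ be Mahlo in $N$. It is inaccessible in $N[G_\alpha]$, the forcing at stage $\alpha$ is ${<}\alpha$-closed, and the forcing after stage $\alpha$ is ${<}\alpha^*$-closed. Hence
\begin{equation}\label{eq:Wagree}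
\alpha\text{ is inaccessible in }W\quad\text{and}\quad V_{\alpha+1}^W=V_{\alpha+1}^{N[G_{\alpha+1}]}.
\end{equation}

\paragraph{Step 3: the doubling lemma applies.} Let $\lambda,\mu,\rho,\rho',e$ be as in Claim~\ref{cl:emb} in $N$, with $\lambda>\kappa$. The definition of $P_\lambda$ from $\kappa$ and $\lambda$ is absolute to $V_\rho^N$, and that of $P_\mu$ from $\kappa$ and $\mu$ is absolute to $V_{\rho'}^N$. So $e(P_\lambda)=P_\mu$. Also $e(p)=p$ for $p\in P_\lambda\subseteq V_\lambda^N$, so $e''G_\lambda=G_\lambda\subseteq G_\mu$. Hence $e$ lifts to an elementary $\bar e:V_\rho^N[G_\lambda]\to V_{\rho'}^N[G_\mu]$ with $\bar e\in N[G_\mu]$. Put $K=N[G_\lambda]$, $K'=N[G_\mu]$, $\gamma=\lambda$, $\gamma'=\mu$, and let $a$ and $b$ be the generics of stages $\lambda$ and $\mu$. The hypotheses of Lemma~\ref{lem:doubling} hold for $\bar e$: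
\begin{itemize}
\item[(i)] As $|P_\lambda|<\rho$ and $|P_\mu|<\rho'$, $V_\rho^K=V_\rho^N[G_\lambda]$, $V_{\rho'}^{K'}=V_{\rho'}^N[G_\mu]$, and $\rho,\rho'$ stay inaccessible. By Step~2, $\lambda$ is inaccessible in $K$. Finally, $\bar e$ has critical point $\lambda=\gamma$ and $\bar e(\lambda)=\mu>\lambda$.
\item[(ii)] By Lemma~\ref{lem:easton}(a), cut at $\lambda+1$, the iteration strictly between $\lambda$ and $\mu$ adds no $\lambda$-sequences over $K[a]=N[G_{\lambda+1}]$.
\item[(iii)] By \eqref{eq:Wagree}, $V_{\mu+1}^W=V_{\mu+1}^{N[G_{\mu+1}]}=V_{\mu+1}^{K'[b]}$.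
\end{itemize}

\paragraph{Step 4: the final model.} Let $X\in W$ be the set of all $\lambda\in(\kappa,\Theta)$ that are critical points of embeddings as in Claim~\ref{cl:emb} in $N$. It is unbounded in $\Theta$ and, by \eqref{eq:Wagree}, consists of $W$-inaccessibles. Apply Lemma~\ref{lem:coding} to get $Q$ and $W_1=W[g]$. Since $P_\Theta*\dot Q$ is ${<}\kappa$-directed closed in $N$, $\kappa$ is supercompact in $W_1$. Let $\mathbf V=V_\Theta^{W_1}$. By Corollary~\ref{cor:final}(a), $\mathbf V$ satisfies (1) and (2) of the theorem. For every $\lambda\in X$, by Step~3 and Corollary~\ref{cor:final}(b), there is in $\mathbf V$ an elementary $j:\mathrm{HOD}\cap V_{\lambda+1}\to\mathrm{HOD}\cap V_{j(\lambda)+1}$ with $j\notin\mathrm{HOD}$ and $j\restriction(\lambda+1)=\bar e\restriction(\lambda+1)$, so its critical point is $\lambda>\kappa$. As $X$ is unbounded in $\Theta$, (3) follows. This proves Theorem~\ref{thm:A}, and the question has a positive answer. \qed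

\section{Critical point $\kappa$: proof of Theorem \ref{thm:B}}\label{sec:B}

Now the embedding $e$ must move $\kappa$ itself, so it also moves the Laver preparation. Its image $e(P^\ell)$ acts at stage $\kappa$, and we arrange that it adds there exactly the sequence $a$ needed in Lemma~\ref{lem:doubling}, for an inaccessible $\gamma>\kappa$.

Let $\kappa$ be extendible. For $\alpha\le\kappa$ let $\gamma_\alpha$ be the least inaccessible above $\alpha$, let $\gamma=\gamma_\kappa$, and fix an inaccessible $\rho>\gamma$. Applying extendibility to $V_{\rho+1}$ and restricting to $V_\rho$, fix an elementary $e:V_\rho\to V_{\rho'}$ with critical point $\kappa$, $\mu:=e(\kappa)>\rho$, and $\rho'$ inaccessible. Fix an inaccessible $\Theta>\rho'$.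

\paragraph{Choice of $\ell$.} We need a Laver function $\ell$ for which $e(\ell)(\kappa)$ has a prescribed value. Let $\ell_0:\kappa\to V_\kappa$ be a Laver function. Choose $t\in\{0,1\}$ such that $e(\ell_0)(\kappa)$ is not an ordered pair with first entry $t$. Recursively define $\ell(\alpha)=z$ if $\ell_0(\alpha)=(t,z)$. Otherwise, if $\alpha$ is inaccessible and $\ell''\alpha\subseteq V_\alpha$, let $\ell(\alpha)=x_\alpha:=(\dot S_\alpha,\gamma_\alpha)$, where $\dot S_\alpha$ is the canonical $P_\alpha^\ell$-name for $\mathrm{Add}(\gamma_\alpha,\gamma_\alpha^+)$. In all other cases let $\ell(\alpha)=\emptyset$. Since $\kappa$ is a limit of inaccessibles, $\ell:\kappa\to V_\kappa$. It is a Laver function: if $i_U(\ell_0)(\kappa)=(t,x)$, then $i_U(\ell)(\kappa)=x$. Since $e(\ell)\restriction\kappa=\ell$ and $\gamma<\rho'$, the choice of $t$ gives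
\[
e(\ell)(\kappa)=x_\kappa=(\dot S_\kappa,\gamma),\qquad\dot S_\kappa\text{ the canonical }P^\ell\text{-name for }\mathrm{Add}(\gamma,\gamma^+).
\]

\paragraph{The model $W$.} Let $P_\mu:=e(P^\ell)=P^{e(\ell)}$, the Easton iteration of length $\mu$ defined from $e(\ell)$. It agrees with $P^\ell$ up to $\kappa$. As $|P^\ell|=\kappa<\gamma$, $\gamma$ stays inaccessible after $P^\ell$. So stage $\kappa$ is active and forces with $\mathrm{Add}(\gamma,\gamma^+)$, and by \eqref{eq:next} the later active stages exceed $\gamma$. Let $G_\mu$ be $P_\mu$-generic over $V$, $G_\kappa=G_\mu\cap P^\ell$, $K=V[G_\kappa]$, $K'=V[G_\mu]$, and let $a$ be the generic of stage $\kappa$. Since $P^\ell\subseteq V_\kappa$, $e''G_\kappa=G_\kappa\subseteq G_\mu$. As $|P^\ell|=\kappa<\rho$ and $|P_\mu|=\mu<\rho'$, $e$ lifts to $\bar e:V_\rho^K\to V_{\rho'}^{K'}$ with $\bar e\in K'$. Put $\gamma'=e(\gamma)>\mu>\gamma$, let $b$ be $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$-generic over $K'$, and let $W=K'[b]$.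

The hypotheses of Lemma~\ref{lem:doubling} hold for $\bar e$. Hypothesis (i) holds by the size computations just made, and (iii) holds because $W=K'[b]$. For (ii), by Lemma~\ref{lem:easton}(a) cut at $\kappa+1$, the iteration after stage $\kappa$ adds no $\gamma$-sequences over $K[a]=V[G_{\kappa+1}]$.

The hypotheses of Lemma~\ref{lem:coding} with $X=\{\gamma\}$ hold too. The cardinal $\gamma$ is inaccessible in $K$ and, as $\mathrm{Add}(\gamma,\gamma^+)^K$ is ${<}\gamma$-closed, in $K[a]$. It stays inaccessible in $K'$ and $W$, since no $\gamma$-sequences are added. The cardinal $\Theta$ is inaccessible in $W$, as the forcing so far has size ${<}\rho'<\Theta$. By Lemma~\ref{lem:easton}(a) cut at $\kappa$, $K'$ is an extension of $K$ by a ${<}\kappa$-directed closed poset, and so $W$ is as well. By Proposition~\ref{prop:laver}, $\kappa$ is supercompact in $W$.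

\paragraph{The final model.} Apply Lemma~\ref{lem:coding} with $X=\{\gamma\}$. The model $W_1$ is still an extension of $K$ by ${<}\kappa$-directed closed forcing, so $\kappa$ is supercompact in $W_1$. Let $\mathbf V=V_\Theta^{W_1}$. Since $\gamma'<\rho'<\Theta$, Corollary~\ref{cor:final} shows that $\mathbf V$ satisfies (1) and (2), and that it contains an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{\gamma'+1}$ that is not in $\mathrm{HOD}^{\mathbf V}$. As $j\restriction(\gamma+1)=e\restriction(\gamma+1)$, we have $j(\gamma)=\gamma'$ and the critical point of $j$ is $\kappa<\gamma$. \qed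

\section{Extendible cardinals: proof of Theorem \ref{thm:C}}\label{sec:C}

Write $W_\xi=\mathrm{HOD}\cap V_\xi$, and let $j:W_{\gamma+1}\to W_{j(\gamma)+1}$ be as in the theorem. The plan is to take an embedding $e:V_\eta\to V_{\eta'}$ whose restriction to a large ordinal is in $\mathrm{HOD}$, and to recover $j$ from one value $e(j)(B)$, where $B\in\mathrm{HOD}$ codes the $e$-image of the whole domain of $j$.

Let $\vartheta=j(\gamma)+1$, and let $\pi\in\mathrm{HOD}$ be a bijection from an ordinal $\varpi$ onto $W_\vartheta$. Choose an uncountable cardinal $\delta>\varpi,\vartheta$ with $\delta^+=(\delta^+)^{\mathrm{HOD}}$.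

\paragraph{A partition in $\mathrm{HOD}$.} Let $S=\{\beta<\delta^+:\mathrm{cf}(\beta)=\omega\}$, computed in $V$; it is stationary and in $\mathrm{HOD}$. The ideal
\[
I=\{x\in P(\delta^+)\cap\mathrm{HOD}:x\cap S\text{ is nonstationary in }V\}
\]
is in $\mathrm{HOD}$, it is proper, it contains the bounded sets, and it is closed under unions of sequences $\langle x_\xi:\xi<\delta\rangle\in\mathrm{HOD}$ of its members. We use that $\delta^+$ is a successor cardinal in $\mathrm{HOD}$: in $\mathrm{HOD}$ choose injections $f_\beta:\beta\to\delta$ for $\beta<\delta^+$ and let $A_{\xi,\alpha}=\{\beta>\alpha:f_\beta(\alpha)=\xi\}$, an Ulam matrix. For fixed $\alpha$, $\bigcup_{\xi<\delta}A_{\xi,\alpha}=\delta^+\setminus(\alpha+1)\notin I$, so $A_{\xi,\alpha}\notin I$ for some $\xi$. As $\delta^+$ is regular in $\mathrm{HOD}$, there is one $\xi$ that works for $\delta^+$ many $\alpha$, and for this $\xi$ the sets $A_{\xi,\alpha}$ are pairwise disjoint. Intersecting with $S$, re-indexing, and putting the rest of $S$ into the first set, we get a partition $\vec S=\langle S_\alpha:\alpha<\delta^+\rangle\in\mathrm{HOD}$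 of $S$ into sets that are stationary in $V$.

\paragraph{The extendibility embedding.} Choose an inaccessible $\eta>\delta^{++}$ so large that $\mathrm{HOD}^{V_\eta}\cap V_{\delta^{++}}=W_{\delta^{++}}$. The inclusion $\mathrm{HOD}^{V_\eta}\subseteq\mathrm{HOD}$ always holds, and for the converse it suffices that every element of $W_{\delta^{++}}$ is definable from ordinals in $V_\zeta$ for some $\zeta<\eta$. Let $e:V_\eta\to V_{\eta'}$ be elementary with critical point $\kappa$ and $e(\kappa)>\eta$, and let $\mathrm{HOD}'=\mathrm{HOD}^{V_{\eta'}}$. Then $\mathrm{HOD}'\subseteq\mathrm{HOD}$, $e(W_\xi)=\mathrm{HOD}'\cap V_{e(\xi)}$ for $\xi\le\delta^{++}$, and $e(x)\in\mathrm{HOD}'$ for $x\in W_{\delta^{++}}$.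

\begin{claim}
$e''\delta^+\in\mathrm{HOD}'$.
\end{claim}

\begin{proof}
Let $\tau=\sup e''\delta^+$. Then $\tau<e(\delta^+)$, as $e(\delta^+)$ is regular and $>\eta>\delta^+$. We show
\[
e''\delta^+=\{\alpha<\tau:e(\vec S)_\alpha\cap\tau\text{ is stationary in }\tau\}.
\]
This suffices, since $e(\vec S)\in\mathrm{HOD}'$ and $V_{\eta'}$ computes stationarity in $\tau$ correctly. Note that $\mathrm{cf}(\tau)=\delta^+$, and that $e''\delta^+$ is unbounded in $\tau$ and closed under suprema of $\omega$-sequences: if $\beta=\sup_n\beta_n<\delta^+$ with $\beta_n$ increasing, then $e(\beta)=\sup_ne(\beta_n)$ because $\kappa>\omega$.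

Let $C\subseteq\tau$ be club, and let $z=\{\beta<\delta^+:e(\beta)\in C\}$. It contains suprema of its increasing $\omega$-sequences. It is unbounded: interleaving elements of $C$ with elements $e(\beta_n)$ one reaches $e(\sup_n\beta_n)\in C$. For $\bar\alpha<\delta^+$ the stationary set $S_{\bar\alpha}$ contains a limit point of $z$, which has cofinality $\omega$ and so is in $z$. Hence $C$ meets $e(S_{\bar\alpha})=e(\vec S)_{e(\bar\alpha)}$. So $e(\vec S)_{e(\bar\alpha)}\cap\tau$ is stationary in $\tau$.

Conversely, let $e(\vec S)_\alpha\cap\tau$ be stationary. It consists of ordinals of cofinality $\omega$, so it contains a limit of $e''\delta^+$ of cofinality $\omega$, that is, some $e(\beta)$. By elementarity $\mathrm{cf}(\beta)=\omega$, so $\beta\in S_{\bar\alpha}$ for some $\bar\alpha$, and $e(\beta)\in e(\vec S)_{e(\bar\alpha)}\cap e(\vec S)_\alpha$. By disjointness, $\alpha=e(\bar\alpha)$.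
\end{proof}

Consequently $e\restriction\delta^+$, the increasing enumeration of $e''\delta^+$, and hence $e\restriction\varpi$, are in $\mathrm{HOD}'$. So the map $\nu\mapsto e(\pi(\nu))=e(\pi)(e(\nu))$, $\nu<\varpi$, is in $\mathrm{HOD}'$ and, since $\pi\in\mathrm{HOD}$, $e\restriction W_\vartheta\in\mathrm{HOD}$.

\paragraph{Flat pairs.} The ordinal $\gamma$ may be a successor, so we need a pairing that does not raise infinite ranks. For a set $u$ let $s(u)=(u\setminus\omega)\cup\{n+1:n\in u\cap\omega\}$, and put
\[
\langle x,y\rangle=\{s(u):u\in x\}\cup\{s(u)\cup\{0\}:u\in y\}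
\]
(the Quine--Rosser pair). The map $s$ is injective and $0\notin s(u)$, so $\langle x,y\rangle$ determines $x$ and $y$. If $u$ has finite rank then so do $s(u)$ and $s(u)\cup\{0\}$, and otherwise their rank is at most that of $u$. Hence every $V_\xi$ with $\xi\ge\omega$ is closed under $\langle\cdot,\cdot\rangle$. The relation $p=\langle x,y\rangle$ is expressed by a formula with bounded quantifiers and the parameter $\omega$, so it is absolute for transitive sets containing $\omega$.

\paragraph{Recovering $j$.} We have $j\in V_\eta$. By elementarity, $e(j):\mathrm{HOD}'\cap V_{e(\gamma)+1}\to\mathrm{HOD}'\cap V_{e(j(\gamma))+1}$ is elementary with critical point $\ge e(\kappa)>\eta>\varpi$; here the hypothesis that $j$ has critical point $\ge\kappa$ is used. Let $Z=\{\nu<\varpi:\pi(\nu)\in W_{\gamma+1}\}\in\mathrm{HOD}$. Then $e(Z)\in\mathrm{HOD}'$ and $Z=\{\nu<\varpi:e(\nu)\in e(Z)\}$, so $Z\in\mathrm{HOD}'$. Put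
\[
B=\{\langle\nu,v\rangle:\nu\in Z,\ v\in e(\pi(\nu))\}\in\mathrm{HOD}'.
\]
Since $\varpi<e(\kappa)<e(\gamma)$ and $e(\pi(\nu))\subseteq\mathrm{HOD}'\cap V_{e(\gamma)}$ for $\nu\in Z$, we have $B\in\mathrm{HOD}'\cap V_{e(\gamma)+1}$, so $B$ is in the domain of $e(j)$. For $\nu\in Z$, the structure $\mathrm{HOD}'\cap V_{e(\gamma)+1}$ satisfies that, for all $v$, $v\in e(\pi(\nu))$ iff some $p\in B$ is the pair $\langle\nu,v\rangle$. Apply $e(j)$, which fixes $\nu$ and $\omega$:
\[
e(j(\pi(\nu)))=e(j)(e(\pi(\nu)))=\{v\in\mathrm{HOD}'\cap V_{e(j(\gamma))}:\langle\nu,v\rangle\in e(j)(B)\}.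
\]
We do not know yet that $e(j)$ is in $\mathrm{HOD}$, but its single value $e(j)(B)$ is in $\mathrm{HOD}'\subseteq\mathrm{HOD}$, and $\mathrm{HOD}'\cap V_{e(j(\gamma))}=e(W_{j(\gamma)})$ is in $\mathrm{HOD}'$ as well. So the map $\nu\mapsto e(j(\pi(\nu)))$, $\nu\in Z$, is in $\mathrm{HOD}$. All $j(\pi(\nu))$ lie in $W_\vartheta$, and applying $(e\restriction W_\vartheta)^{-1}\in\mathrm{HOD}$ gives $\langle j(\pi(\nu)):\nu\in Z\rangle\in\mathrm{HOD}$. With $\pi\in\mathrm{HOD}$ we conclude $j\in\mathrm{HOD}$. \qed

\begin{thebibliography}{9}
\bibitem{hodsup} \emph{On HOD-Supercompactness}, \texttt{http://www.grigorsargis.net/hodsup.pdf}.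
\end{thebibliography}

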